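\title{Hurwitz numbers and the faces of transportation polytopes}

\begin{abstract}
Let $\lambda$ be a partition of $n\ge 2$ with $k$ parts. We show that the exponential generating function, over all genera, of the transitive factorizations into transpositions of a permutation of cycle type $\lambda$ is a weighted sum over the faces of a transportation polytope of $k\times(n-1)$ matrices. For $\lambda=(d^k)$ the sum is the $h$-polynomial of the central transportation polytope $T(k,kd-1)$, which proves a conjectured formula. The proof writes the generating function as a vacuum expectation in the semi-infinite wedge space, normally orders it in a quantum torus, and performs the normal ordering by a canonical splitting of bipartite graphs. We also give a form of the result with positive terms indexed by vertices, and count the vertices of $T(k,kd-1)$.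
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Transitive factorizations}
Let $n\ge2$, let $\lambda=(\lambda_1,\dots,\lambda_k)$ be a partition of $n$ with $k$ parts, and fix a permutation $\sigma\in\mathfrak S_n$ of cycle type $\lambda$. A \emph{transitive factorization} of $\sigma$ is a tuple $(\tau_1,\dots,\tau_m)$ of transpositions with $\tau_1\cdots\tau_m=\sigma$ that generate a transitive subgroup of $\mathfrak S_n$. Multiplying by a transposition either joins two cycles or cuts one, and transitivity needs at least $n-1$ joins. It follows (Lemma~\ref{lem:length}) that the length is $m_g=n+k-2+2g$ for an integer $g\ge0$, the \emph{genus}, which is the number of joins in excess of $n-1$. The \emph{Hurwitz number} $H_g(\lambda)$ is the number of transitive factorizations of $\sigma$ of length $m_g$; by conjugation it depends only on $\lambda$. We study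
\begin{equation}\label{eq:F}
\mathcal F(\lambda;t)=\sum_{g\ge0}H_g(\lambda)\,\frac{t^{m_g}}{m_g!}.
\end{equation}

Take $\lambda=(1,1,1)$, so that $\sigma$ is the identity of $\mathfrak S_3$. For even $m\ge2$ the first $m-1$ transpositions are arbitrary: their product is odd, hence a transposition, and the last factor must be that transposition. This gives $3^{m-1}$ tuples, of which the three constant ones are not transitive. So $\mathcal F=\frac13(\cosh 3t-1)-3(\cosh t-1)$, and with $X=e^{-t}$,
\[
6\,\mathcal F=e^{3t}\,(1-9X^2+16X^3-9X^4+X^6)=e^{3t}\,(1-X)^4\,(1+4X+X^2).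
\]
Part of this shape is forced. For every $\lambda$, the function $e^{-t\binom n2}\mathcal F(\lambda;t)$ is a polynomial in $X$ of degree at most $n(n-1)$ (Remark~\ref{rem:shape}), and it is divisible by $(1-X)^{n+k-2}$ because $\mathcal F$ vanishes to that order at $t=0$. What is not forced is the cofactor. Here it is $1+4X+X^2$, positive and palindromic, and it is the $h$-polynomial of a hexagon.

\subsection{The question}
A polytope $P$ of dimension $D$ is \emph{simple} if each vertex lies on exactly $D$ edges; equivalently, its polar polytope is simplicial. The $h$-vector $(h_0,\dots,h_D)$ of the polar is defined by $\sum_i h_iX^{D-i}=\sum_\psi (X-1)^{D-|\psi|}$, where $\psi$ runs over the proper faces of the polar, the empty face included, and $|\psi|$ is the number of vertices of $\psi$. Polarity matches the faces $\psi$ having $i$ vertices with the faces of $P$ of dimension $D-i$, so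
\begin{equation}\label{eq:h}
\sum_{i=0}^D h_iX^{D-i}=\sum_{\varphi\text{ face of }P}(X-1)^{\dim\varphi}.
\end{equation}
Throughout, faces of $P$ are nonempty and $P$ is a face of itself. The \emph{$h$-polynomial} of $P$ is $\sum_i h_iX^i$. For a point it is $1$; for a hexagon the right side of \eqref{eq:h} is $6+6(X-1)+(X-1)^2=X^2+4X+1$.

For positive integers $p,q$, the \emph{central transportation polytope} $T(p,q)$ is the set of real $p\times q$ matrices with nonnegative entries, all row sums equal to $q$ and all column sums equal to $p$. When $\gcd(p,q)=1$ it is simple of dimension $(p-1)(q-1)$; for the polytopes used here this is proved in Corollary~\ref{cor:simple}. A matrix in $T(3,2)$ is determined by its first column, a point of the cube $[0,2]^3$ with coordinate sum $3$, so $T(3,2)$ is the hexagon whose vertices are the permutations of $(0,1,2)$.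

Now let $\lambda=(d^k)$ have $k$ parts equal to $d$, so $n=kd$. If $n!\,e^{-t\binom n2}\mathcal F$ has the form $(1-X^d)^{n+k-2}\,\Phi(X^d)$, then the degree bound above leaves room for $\deg\Phi\le k(n-1)-(n+k-2)=(k-1)(n-2)$, which is the dimension of $T(k,n-1)$. Conjecture~5 of \cite{RS} asserts that this form holds and that $\Phi$ is the $h$-polynomial of $T(k,kd-1)$. The question is whether this is true for all positive integers $k,d$ with $kd\ge2$. It is.

\begin{theorem}\label{thm:rect}
Let $k,d\ge1$ with $n=kd\ge2$, and let $\Phi_{k,d}(X)$ be the $h$-polynomial of the simple polytope $T(k,kd-1)$. Then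
\begin{equation}\label{eq:rect}
\mathcal F((d^k);t)=\frac{e^{t\binom n2}}{n!}\,(1-e^{-td})^{n+k-2}\,\Phi_{k,d}(e^{-td}).
\end{equation}
\end{theorem}

\subsection{All cycle types}
We deduce Theorem~\ref{thm:rect} from a formula for arbitrary $\lambda$. Let $T_\lambda$ be the polytope of nonnegative real $k\times(n-1)$ matrices whose $i$th row sums to $(n-1)\lambda_i$ and whose columns all sum to $n$. The \emph{support} of a matrix is the set of positions of its nonzero entries, and the support $\operatorname{supp}\varphi$ of a face $\varphi$ is the set of positions $(i,j)$ whose entry is not identically zero on $\varphi$.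

\begin{theorem}\label{thm:faces}
For every $n\ge2$ and every partition $\lambda$ of $n$ with $k$ parts,
\begin{equation}\label{eq:faces}
n!\,\mathcal F(\lambda;t)=e^{-t\binom n2}\sum_{\varphi\text{ face of }T_\lambda}\ \prod_{(i,j)\in\operatorname{supp}\varphi}\bigl(e^{t\lambda_i}-1\bigr),
\end{equation}
and $|\operatorname{supp}\varphi|=\dim\varphi+n+k-2$ for every face $\varphi$ of $T_\lambda$.
\end{theorem}

\begin{example}\label{ex:21}
Let $\lambda=(2,1)$. The polytope $T_\lambda$ is the segment of matrices with rows $(x,\,4-x)$ and $(3-x,\,x-1)$, where $1\le x\le3$. Each endpoint has one zero, in the second row, and contributes $(e^{2t}-1)^2(e^t-1)$; the segment itself contributes $(e^{2t}-1)^2(e^t-1)^2$. The total is $(e^{2t}-1)^2(e^t-1)(e^t+1)$, so \eqref{eq:faces} says $6\mathcal F=(e^t-e^{-t})^3$. Directly: for odd $m$ there are $3^{m-1}$ tuples with product $\sigma$, since the last factor is determined by the others, and only $(\sigma,\dots,\sigma)$ is not transitive. Hence $\mathcal F=\frac13\sinh3t-\sinh t=\frac43\sinh^3t$, as predicted.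
\end{example}

Section~\ref{sec:vertices} regroups \eqref{eq:faces} as a sum over the vertices of $T_\lambda$ (Theorem~\ref{thm:vertices}), reads off the genus $0$ term, and counts the vertices of $T(k,kd-1)$ (Corollary~\ref{cor:genus0}).

\subsection{The method}
Counting all factorizations, transitive or not, is an exercise in character theory; the transitive count is the logarithm of the answer, and the difficulty is to take this logarithm in closed form. In Section~\ref{sec:fock} the generating function of all factorizations becomes the vacuum expectation of a product $\Omega$ of operators. Section~\ref{sec:small} shows that a factorization $\Omega=\Omega^-\Omega^+$, with the energy-raising operators on the left, displays the logarithm, and finds the factorization by hand for one and two cycles. For general $k$ we move the problem to a quantum torus, where it becomes one identity between numbers (Section~\ref{sec:torus}). A canonical splitting of bipartite graphs solves that identity (Section~\ref{sec:graphs}), and the graphs that survive in the answer are the supports of the faces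 of $T_\lambda$ (Section~\ref{sec:faces}).

\medskip
\noindent\textbf{Conventions.} We write $[k]=\{1,\dots,k\}$ and $\lambda(S)=\sum_{i\in S}\lambda_i$ for $S\subseteq[k]$. The order of the parts $\lambda_i$ plays no role. Both sides of \eqref{eq:faces} are power series in $t$ that converge everywhere, the left side because there are at most $\binom n2^m$ tuples of length $m$. It therefore suffices to prove \eqref{eq:faces} for real $t>0$. From Section~\ref{sec:wedge} until the proof of Theorem~\ref{thm:faces} we fix $t>0$, and we put
\[
Q_i=e^{t\lambda_i},\qquad \varsigma(x)=e^{x/2}-e^{-x/2}.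
\]

\section{Factorizations as a vacuum expectation}\label{sec:fock}

\subsection{All factorizations and transitive ones}
Number the cycles of $\sigma$ so that cycle $i$ has length $\lambda_i$. For $S\subseteq[k]$ let $\sigma_S$ be the restriction of $\sigma$ to the $\lambda(S)$ points of the cycles $i\in S$; its cycle type is $\lambda_S=(\lambda_i)_{i\in S}$. Let $\mathcal D_S=\sum_m M_m t^m/m!$, where $M_m$ is the number of all $m$-tuples of transpositions of these points with product $\sigma_S$, and for $S\ne\emptyset$ let $\mathcal F_S$ be the analogous series counting only the tuples that generate a transitive group. The empty tuple has product the identity, so $\mathcal D_\emptyset=1$, and $\mathcal D_S=\mathcal F_S=1$ if $\lambda(S)=1$.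

\begin{lemma}\label{lem:length}
A transitive factorization of $\sigma$ has length $n+k-2+2g$ for some integer $g\ge0$. Hence $\mathcal F_{[k]}=\mathcal F(\lambda;t)$.
\end{lemma}

\begin{proof}
Form the partial products $\tau_1\cdots\tau_p$ for $p=0,\dots,m$. A step by the transposition $(a\;b)$ joins two cycles if $a,b$ lie in different cycles of the current product and cuts a cycle otherwise. If $j$ of the $m$ steps are joins, then $k=n-j+(m-j)$, that is, $m=n+k-2+2(j-n+1)$. The group generated by $\tau_1,\dots,\tau_p$ has $n$ orbits at $p=0$ and one orbit at $p=m$, and each step merges at most two orbits into one, so at least $n-1$ steps merge orbits. The cycles of the current product lie inside orbits, so such a step is a join. Thus $j\ge n-1$.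
\end{proof}

To record which cycles are in use, let $Y=\mathbb R[y_1,\dots,y_k]/(y_1^2,\dots,y_k^2)$ and $y_S=\prod_{i\in S}y_i$, so that $y_Sy_{S'}$ is $y_{S\sqcup S'}$ for disjoint sets and $0$ otherwise. Put
\[
Z=\sum_{S\subseteq[k]}\mathcal D_S\,y_S\,s^{\lambda(S)}\in Y[[s]].
\]

\begin{lemma}\label{lem:exp}
$\mathcal D_S=\sum_\pi\prod_{B\in\pi}\mathcal F_B$, the sum being over the set partitions $\pi$ of $S$. Equivalently,
\begin{equation}\label{eq:Zexp}
Z=\exp\Bigl(\sum_{S\ne\emptyset}\mathcal F_S\,y_S\,s^{\lambda(S)}\Bigr).
\end{equation}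
\end{lemma}

\begin{proof}
Given a tuple with product $\sigma_S$, the orbits of the group it generates are unions of cycles of $\sigma_S$, so they define a set partition $\pi$ of $S$. Each transposition lies inside one orbit, and transpositions in different orbits commute, so the subtuple inside the orbit of a block $B$ is a transitive factorization of $\sigma_B$. Conversely, transitive factorizations of the $\sigma_B$, of lengths $m_B$, can be interleaved in $m!/\prod_B m_B!$ ways, where $m=\sum_Bm_B$, and each interleaving is a tuple with product $\sigma_S$ and partition $\pi$. This is the product rule for exponential generating functions. For \eqref{eq:Zexp}, expand the exponential: the coefficient of $y_S$ in the $j$th power counts ordered partitions of $S$ into $j$ blocks, and the factor $1/j!$ forgets the order.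
\end{proof}

For a partition $\mu$ of $N$ let $\chi^\mu$ be the irreducible character of $\mathfrak S_N$ indexed by $\mu$, let $\dim\mu=\chi^\mu(1)$, which is the number of standard Young tableaux of shape $\mu$, and let $\kappa(\mu)=\sum(j-i)$ be the sum of the contents of the boxes $(i,j)$ of $\mu$. We use the textbook fact that the sum $K$ of all transpositions, which is central in the group algebra, acts on the irreducible module $\mu$ by the scalar $\kappa(\mu)$.

\begin{lemma}\label{lem:char}
With $N=\lambda(S)$, we have $\mathcal D_S=\dfrac1{N!}\displaystyle\sum_{\mu\vdash N}\dim\mu\;\chi^\mu(\lambda_S)\,e^{t\kappa(\mu)}$.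
\end{lemma}

\begin{proof}
The number $M_m$ is the coefficient of $\sigma_S$ in $K^m$. In the regular representation the identity has trace $N!$, every other group element has trace $0$, and the module $\mu$ occurs $\dim\mu$ times. Taking the trace of $K^m\sigma_S^{-1}$ gives $N!\,M_m=\sum_\mu\dim\mu\;\kappa(\mu)^m\chi^\mu(\sigma_S^{-1})$, and $\sigma_S^{-1}$ has cycle type $\lambda_S$.
\end{proof}

\begin{remark}\label{rem:shape}
As an eigenvalue of a sum of $\binom N2$ unitary operators, $\kappa(\mu)$ has absolute value at most $\binom N2$. Solving Lemma~\ref{lem:exp} recursively for $\mathcal F_S$, and using $\sum_{B\in\pi}\binom{\lambda(B)}2\le\binom{\lambda(S)}2$, we see that $\mathcal F(\lambda;t)$ is a linear combination of functions $e^{ct}$ with integers $|c|\le\binom n2$.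
\end{remark}

\subsection{The semi-infinite wedge}\label{sec:wedge}
The character sum of Lemma~\ref{lem:char} gives no handle on $\log Z$. We rewrite it in terms of a family of operators that is closed under commutators.

Let $V$ be the real vector space of finite linear combinations of the symbols
\[
v_\mu=\underline{\mu_1-\tfrac12}\wedge\underline{\mu_2-\tfrac32}\wedge\underline{\mu_3-\tfrac52}\wedge\cdots,\qquad\mu\text{ a partition}.
\]
The half-integers $\mu_i-i+\frac12$ are the \emph{occupied} positions of $v_\mu$, and $|\mu|$ is its \emph{energy}. In the \emph{vacuum} $v_\emptyset$ exactly the negative positions are occupied. For $i\in\mathbb Z+\frac12$, the operator $\psi_i$ puts $\underline i$ in front of a wedge and $\psi_i^*$ brings $\underline i$ to the front and deletes it, with the usual sign rule for wedges; $\psi_i$ gives $0$ if $i$ is occupied and $\psi_i^*$ gives $0$ if it is not. These operators act on the span of all wedges that differ from the vacuum in finitely many positions. They satisfy $\psi_i\psi_j^*+\psi_j^*\psi_i=\delta_{ij}$, the $\psi_i$ anticommute among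 themselves, and so do the $\psi_i^*$. The products $\psi_i\psi_j^*$ preserve $V$. Put
\[
E_{ij}=\psi_i\psi_j^*\quad(i\ne j),\qquad E_{mm}=\psi_m\psi_m^*-\mathbf 1_{m<0}.
\]
For $i\neq j$, the operator $E_{ij}$ moves a particle from $j$ to $i$: it kills $v_\mu$ unless $j$ is occupied and $i$ is not, and otherwise replaces $j$ by $i$, with sign $(-1)^h$, where $h$ is the number of occupied positions strictly between $i$ and $j$. It changes the energy by $i-j$. The operator $E_{mm}$ multiplies $v_\mu$ by $\mathbf 1_{m\text{ occupied}}-\mathbf 1_{m<0}$, which is zero for all but finitely many $m$.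

For $r\in\mathbb Z$ and real $z$, with $z\ne0$ if $r=0$, let
\[
\mathcal E_r(z)=\sum_{m\in\mathbb Z+\frac12}e^{z(m-\frac r2)}E_{m-r,m}+\frac{\delta_{r,0}}{\varsigma(z)},\qquad \alpha_r=\mathcal E_r(0)\quad(r\ne0).
\]
On each $v_\mu$ only finitely many terms are nonzero. We call $r$ the \emph{index} of $\mathcal E_r(z)$; the operator lowers the energy by $r$. On the vacuum,
\begin{equation}\label{eq:vac}
\mathcal E_r(z)v_\emptyset=0\ \ (r>0),\qquad \mathcal E_0(z)v_\emptyset=\frac{v_\emptyset}{\varsigma(z)},\qquad \mathcal E_{-1}(z)v_\emptyset=v_{(1)},\qquad \alpha_1v_{(1)}=v_\emptyset .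
\end{equation}
In the third formula only the move from $m=-\frac12$ to $\frac12$ is possible, and its coefficient is $e^{z(-\frac12+\frac12)}=1$; the fourth is the reverse move. The scalar $1/\varsigma(z)$ in $\mathcal E_0(z)$ is there to make the following formula hold without a correction term.

\begin{lemma}[Okounkov--Pandharipande \cite{OP}]\label{lem:comm}
Suppose that $z\ne0$ if $a=0$, that $w\ne0$ if $b=0$, and that $z+w\ne0$ if $a+b=0$. Then
\[
[\mathcal E_a(z),\mathcal E_b(w)]=\varsigma(aw-bz)\,\mathcal E_{a+b}(z+w).
\]
\end{lemma}

\begin{proof}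
We have $\psi_i\psi_j^*\psi_p\psi_l^*=\delta_{jp}\psi_i\psi_l^*-\psi_i\psi_p\psi_j^*\psi_l^*$ and $\psi_p\psi_l^*\psi_i\psi_j^*=\delta_{il}\psi_p\psi_j^*-\psi_p\psi_i\psi_l^*\psi_j^*$. The two quartic terms are equal, so
\begin{equation}\label{eq:gl}
[\psi_i\psi_j^*,\psi_p\psi_l^*]=\delta_{jp}\,\psi_i\psi_l^*-\delta_{il}\,\psi_p\psi_j^*.
\end{equation}
On a fixed $v_\mu$ both products of the two operators are finite double sums, so the commutator may be computed term by term, and scalars drop out of it.

\emph{Case $a,b,a+b\ne0$.} By \eqref{eq:gl}, $[E_{p-a,p},E_{m-b,m}]=\delta_{p,m-b}E_{m-a-b,m}-\delta_{m,p-a}E_{p-a-b,p}$. Summing, and renaming $p$ as $m$ in the second term, the coefficient of $E_{m-a-b,m}$ is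
\[
e^{z(m-b-\frac a2)+w(m-\frac b2)}-e^{z(m-\frac a2)+w(m-a-\frac b2)}=e^{(z+w)(m-\frac{a+b}2)}\bigl(e^{\frac{aw-bz}2}-e^{-\frac{aw-bz}2}\bigr).
\]

\emph{Case $ab=0$.} If $b=0\ne a$, then $[E_{m-a,m},E_{pp}]=(\delta_{pm}-\delta_{p,m-a})E_{m-a,m}$, and the coefficient of $E_{m-a,m}$ is $e^{z(m-\frac a2)}(e^{wm}-e^{w(m-a)})=e^{(z+w)(m-\frac a2)}\varsigma(aw)$. Both sides of the lemma change sign when $(a,z)$ and $(b,w)$ are exchanged, which settles $a=0\ne b$. If $a=b=0$, both sides are $0$.

\emph{Case $b=-a\ne0$.} By the same antisymmetry let $a>0$, and put $x=z+w$, so that $aw-bz=ax$. Only the pairs $E_{m-a,m}$, $E_{m,m-a}$ fail to commute; such a pair has weight $e^{x(m-\frac a2)}$ and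
\[
[E_{m-a,m},E_{m,m-a}]=\psi_{m-a}\psi_{m-a}^*-\psi_m\psi_m^*=E_{m-a,m-a}-E_{mm}+\mathbf 1_{0<m<a}.
\]
The coefficient of $E_{mm}$ in the sum is $e^{x(m+\frac a2)}-e^{x(m-\frac a2)}=\varsigma(ax)e^{xm}$. The scalar is the geometric sum $\sum_{0<m<a}e^{x(m-\frac a2)}=\varsigma(ax)/\varsigma(x)$. Together these give $\varsigma(ax)\,\mathcal E_0(x)$.
\end{proof}

Let $\mathcal O=(\operatorname{End}(V)\otimes Y)[[s]]$ be the algebra of formal series $\sum y_Ss^bX_{S,b}$ with $X_{S,b}\in\operatorname{End}(V)$, where $s$ and the $y_i$ are central and have degree $1$. For a vector $v$ let $\langle v\rangle$ be its coefficient of $v_\emptyset$, and for an operator let $\langle X\rangle=\langle Xv_\emptyset\rangle$; this \emph{vacuum expectation} extends coefficientwise to a map $\mathcal O\to Y[[s]]$. The central object is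
\[
\Omega=e^{s\alpha_1}\prod_{i=1}^k\bigl(1+y_i\,\mathcal E_{-\lambda_i}(t\lambda_i)\bigr)\in\mathcal O .
\]
The operators $\mathcal E_{-\lambda_i}(t\lambda_i)$ commute by Lemma~\ref{lem:comm}, since $(-\lambda_i)t\lambda_j+\lambda_jt\lambda_i=0$.

\begin{proposition}\label{prop:vev}
$Z=\langle\Omega\rangle$.
\end{proposition}

\begin{proof}
We match the three factors in Lemma~\ref{lem:char} with three properties of $V$.

\emph{Characters.} Moving a particle from $m$ to $m+d$ over $h$ occupied positions adds to the diagram a border strip with $d$ boxes and $h+1$ rows, and every border strip with $d$ boxes arises once. So $\alpha_{-d}v_\nu=\sum\pm v_\mu$ over the $\mu$ obtained from $\nu$ by adding such a strip, the sign being $(-1)^{\text{rows}-1}$. The Murnaghan--Nakayama rule says that $\chi^\mu(\lambda_S)$ is the signed number of ways to build $\mu$ from $\emptyset$ by adding strips of sizes $\lambda_i$, $i\in S$, in a fixed order. Hence $\prod_{i\in S}\alpha_{-\lambda_i}v_\emptyset=\sum_\mu\chi^\mu(\lambda_S)v_\mu$.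

\emph{Contents.} The diagonal operator $\mathcal C=\sum_m\frac{m^2}2E_{mm}$ multiplies $v_\mu$ by
\[
\sum_i\tfrac12\bigl[(\mu_i-i+\tfrac12)^2-(-i+\tfrac12)^2\bigr]=\sum_i\Bigl(\tbinom{\mu_i+1}2-i\mu_i\Bigr)=\sum_i\sum_{j=1}^{\mu_i}(j-i)=\kappa(\mu).
\]
Moving a particle from $m$ to $m+d$ raises this eigenvalue by $\frac12[(m+d)^2-m^2]=d(m+\frac d2)$, so $e^{t\mathcal C}E_{m+d,m}e^{-t\mathcal C}=e^{td(m+\frac d2)}E_{m+d,m}$ and $e^{t\mathcal C}\alpha_{-d}e^{-t\mathcal C}=\mathcal E_{-d}(td)$. Since $\mathcal Cv_\emptyset=0$,
\[
\prod_{i\in S}\mathcal E_{-\lambda_i}(t\lambda_i)\,v_\emptyset=e^{t\mathcal C}\prod_{i\in S}\alpha_{-\lambda_i}v_\emptyset=\sum_{\mu\vdash\lambda(S)}\chi^\mu(\lambda_S)\,e^{t\kappa(\mu)}v_\mu .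
\]

\emph{Dimensions.} The operator $\alpha_1$ moves a particle one step down, over no other position, so $\alpha_1v_\mu$ is the sum of the $v_\nu$ with $\nu$ obtained by removing a box from $\mu$. Removing all boxes one at a time traces out a standard tableau, so $\langle e^{s\alpha_1}v_\mu\rangle=s^N\dim\mu/N!$ for $|\mu|=N$.

The coefficient of $y_S$ in $\langle\Omega\rangle$ is therefore $s^{\lambda(S)}\mathcal D_S$, by Lemma~\ref{lem:char}.
\end{proof}

\section{Normal ordering: one and two cycles}\label{sec:small}

Operators of nonnegative index act on the vacuum by scalars, and operators of negative index move away from it. If $\Omega$ is arranged with the former on the right and the latter on the left, the logarithm takes itself.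

\begin{lemma}\label{lem:read}
Suppose $\Omega=\Omega^-\Omega^+$ in $\mathcal O$, where $\langle\Omega^-\rangle=1$ and $\Omega^+v_\emptyset=\zeta v_\emptyset$ for some $\zeta\in Y[[s]]$. Then
\[
\langle\alpha_1\Omega^-\rangle=\sum_{S\ne\emptyset}\lambda(S)\,\mathcal F_S\,y_S\,s^{\lambda(S)-1}.
\]
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:vev}, $Z=\zeta\langle\Omega^-\rangle=\zeta$. Since $\partial_s\Omega=\alpha_1\Omega$, we get $\partial_sZ=\langle\alpha_1\Omega^-\Omega^+\rangle=Z\,\langle\alpha_1\Omega^-\rangle$. By \eqref{eq:Zexp}, $Z$ is invertible and $Z^{-1}\partial_sZ$ is the right side of the lemma.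
\end{proof}

By \eqref{eq:vac}, $\langle\alpha_1\Omega^-\rangle$ is the coefficient of $v_{(1)}$, the only basis vector of energy $1$, in $\Omega^-v_\emptyset$. So the transitive counts sit in the part of $\Omega^-$ that raises the energy by exactly one.

To find such a factorization, first move $e^{s\alpha_1}$ to the right. Lemma~\ref{lem:comm} gives $[\alpha_1,\mathcal E_r(w)]=\varsigma(w)\mathcal E_{r+1}(w)$ for $w\ne0$, and $e^XBe^{-X}=\sum_j(\operatorname{ad}X)^jB/j!$, so $\Omega=\prod_i(1+y_iA_i)\cdot e^{s\alpha_1}$ with
\[
A_i=e^{s\alpha_1}\mathcal E_{-\lambda_i}(t\lambda_i)e^{-s\alpha_1}=\sum_{j\ge0}\frac{s^j\varsigma(t\lambda_i)^j}{j!}\,\mathcal E_{j-\lambda_i}(t\lambda_i)=A_i^-+A_i^+,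
\]
where $A_i^-$ collects the terms of negative index ($j<\lambda_i$) and $A_i^+$ the others.

\medskip
\noindent\textbf{One cycle, $\lambda=(n)$.} Since $y_1^2=0$, we may take $\Omega^-=1+y_1A_1^-$ and $\Omega^+=(1+y_1A_1^+)e^{s\alpha_1}$. The term of index $-1$ has $j=n-1$, so Lemma~\ref{lem:read} gives $n\mathcal F=\varsigma(tn)^{n-1}/(n-1)!$, that is,
\[
n!\,\mathcal F((n);t)=\varsigma(tn)^{n-1}=e^{-t\binom n2}(e^{tn}-1)^{n-1}.
\]
This is Theorem~\ref{thm:faces} for $k=1$, where $T_\lambda$ is the single point $(n,\dots,n)$.

\medskip
\noindent\textbf{Two cycles.} In $A_1A_2$ the product $A_1^+A_2^-$ is in the wrong order. Correcting it costs the commutator $B=[A_1^+,A_2^-]$, which by Lemma~\ref{lem:comm} is again a series of single operators: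
\[
B=\sum_{j_1\ge\lambda_1,\ j_2<\lambda_2}\frac{s^{j_1+j_2}\,\varsigma(t\lambda_1)^{j_1}\varsigma(t\lambda_2)^{j_2}}{j_1!\,j_2!}\;\varsigma\bigl(t(j_1\lambda_2-j_2\lambda_1)\bigr)\,\mathcal E_{j_1+j_2-n}(tn).
\]
Split $B=B^-+B^+$ by the sign of the index, as before, and put
\begin{align*}
\Omega^-&=1+y_1A_1^-+y_2A_2^-+y_1y_2(A_1^-A_2^-+B^-),\\
\Omega^+&=\bigl(1+y_1A_1^++y_2A_2^++y_1y_2(A_1^+A_2^++B^+)\bigr)e^{s\alpha_1}.
\end{align*}
In the product the coefficient of $y_1y_2$ to the left of $e^{s\alpha_1}$ is $A_1^-A_2^-+A_1^-A_2^++(A_2^-A_1^++B)+A_1^+A_2^+=A_1A_2$, so $\Omega=\Omega^-\Omega^+$. The product $A_1^-A_2^-$ raises the energy by at least $2$, so only the index $-1$ part of $B$ contributes to the coefficient of $y_1y_2$ in Lemma~\ref{lem:read}: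
\[
n\,\mathcal F(\lambda;t)=\sum_{\substack{j_1\ge\lambda_1,\ j_2<\lambda_2\\ j_1+j_2=n-1}}\frac{\varsigma(t\lambda_1)^{j_1}\varsigma(t\lambda_2)^{j_2}}{j_1!\,j_2!}\;\varsigma\bigl(t(j_1\lambda_2-j_2\lambda_1)\bigr).
\]
For $(\lambda_1,\lambda_2)=(2,1)$ the only term is $(j_1,j_2)=(2,0)$, and $3\mathcal F=\frac12\varsigma(2t)^3$, in agreement with Example~\ref{ex:21}. With the parts in the order $(1,2)$ there are two terms, $(1,1)$ and $(2,0)$, and
\[
3\mathcal F=\varsigma(t)^2\varsigma(2t)+\tfrac12\varsigma(t)^2\varsigma(4t)=\tfrac12\varsigma(t)^2\varsigma(2t)\,(2+e^t+e^{-t})=\tfrac12\varsigma(2t)^3,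
\]
because $2+e^t+e^{-t}=(e^{t/2}+e^{-t/2})^2$ and $\varsigma(t)(e^{t/2}+e^{-t/2})=\varsigma(2t)$.

Two features persist in general: the answer lives in index $-1$, where products of raising operators do not reach, and index $-1$ means degree $n-1$ in $s$, which is why $T_\lambda$ has $n-1$ columns. The method itself does not scale. With more cycles each commutator must be split and reordered again, and the result depends visibly on the order of the parts. We need all reorderings at once.

\section{Reduction to a quantum torus}\label{sec:torus}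

Reordering uses only commutators, and every commutator that arises is a multiple of some $y_Ss^b\,\mathcal E_{b-\lambda(S)}(t\lambda(S))$. We may therefore compute in any associative algebra with a basis $e_{S,b}$ that has the same commutators. In the following one, a product of two basis elements is a multiple of a basis element.

Let $\mathcal A$ be the space of formal series $\sum c_{S,b}\,e_{S,b}$ over $S\subseteq[k]$ and integers $b\ge0$, with real coefficients and product
\[
e_{S,b}\,e_{S',b'}=\begin{cases}e^{\frac t2(b\lambda(S')-b'\lambda(S))}\,e_{S\sqcup S',\,b+b'}&\text{if }S\cap S'=\emptyset,\\ 0&\text{otherwise.}\end{cases}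
\]
The exponent is additive in each of $(S,b)$ and $(S',b')$, so both bracketings of a triple product have as exponent the sum of the three pairwise exponents, and both vanish unless the three sets are pairwise disjoint. Thus $\mathcal A$ is associative, with unit $e_{\emptyset,0}$. Give $e_{S,b}$ the \emph{degree} $|S|+b$ and the \emph{index} $b-\lambda(S)$; both are additive under products. There are finitely many basis elements in each degree, so products of series make sense, and $\exp$ and $\log$ are inverse bijections between the ideal $\mathfrak m$ of series without constant term and $1+\mathfrak m$. The exponent is antisymmetric, so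
\begin{equation}\label{eq:torcomm}
[e_{S,b},e_{S',b'}]=\varsigma\bigl(t(b\lambda(S')-b'\lambda(S))\bigr)\,e_{S\sqcup S',\,b+b'}\quad\text{if }S\cap S'=\emptyset,
\end{equation}
and the commutator is $0$ otherwise. Put $\xi=e_{\emptyset,1}$ and $u_i=e_{\{i\},0}$. The $u_i$ commute, $u_i^2=0$, $u_S=\prod_{i\in S}u_i=e_{S,0}$, and $\xi^b=e_{\emptyset,b}$. With $Q_S=\prod_{i\in S}Q_i=e^{t\lambda(S)}$,
\begin{equation}\label{eq:qcomm}
u_S\,\xi^b=e^{-\frac t2b\lambda(S)}e_{S,b},\qquad \xi^bu_S=e^{\frac t2b\lambda(S)}e_{S,b}=Q_S^{\,b}\,u_S\,\xi^b .
\end{equation}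

Define a linear map $\rho:\mathfrak m\to\mathcal O$ by
\[
\rho\Bigl(\sum c_{S,b}\,e_{S,b}\Bigr)=\sum c_{S,b}\,y_S\,s^b\,\mathcal E_{b-\lambda(S)}\bigl(t\lambda(S)\bigr).
\]
The operators on the right are defined: index $0$ forces $S\ne\emptyset$, because $(S,b)\neq(\emptyset,0)$, and then $t\lambda(S)>0$. This is where $t\ne0$ is used, and it is also the reason that $\rho$ is defined only on $\mathfrak m$. The map $\rho$ preserves degree and index.

\begin{lemma}\label{lem:rho}
For $x,x'\in\mathfrak m$ we have $\rho([x,x'])=[\rho(x),\rho(x')]$ and $e^{\rho(x)}e^{\rho(x')}=e^{\rho(\log(e^xe^{x'}))}$.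
\end{lemma}

\begin{proof}
In each degree the first identity is a finite sum of identities for basis elements $e_{S,b}$, $e_{S',b'}$. If $S\cap S'\ne\emptyset$, both sides vanish because $y_Sy_{S'}=0$. Otherwise Lemma~\ref{lem:comm} applies: if the total index is $0$, then $S\sqcup S'\ne\emptyset$, since $S=S'=\emptyset$ gives total index $b+b'>0$, and so $t\lambda(S\sqcup S')>0$. The factor it produces is
\[
\varsigma\bigl((b-\lambda(S))\,t\lambda(S')-(b'-\lambda(S'))\,t\lambda(S)\bigr)=\varsigma\bigl(t(b\lambda(S')-b'\lambda(S))\bigr),
\]
which matches \eqref{eq:torcomm}.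

For the second identity recall the Baker--Campbell--Hausdorff theorem: there is a universal series $\operatorname{BCH}(X,X')=\sum_{j\ge1}\beta_j(X,X')$, with $\beta_j$ a rational linear combination of iterated commutators of $j$ letters, such that $\log(e^Xe^{X'})=\operatorname{BCH}(X,X')$ for series $X,X'$ without constant term in any complete graded associative algebra over $\mathbb Q$. Both $\mathcal A$ and $\mathcal O$ are such algebras. The map $\rho$ respects commutators, so it commutes with each $\beta_j$, and it preserves degree, so it commutes with the infinite sum. Hence $\rho(\operatorname{BCH}(x,x'))=\operatorname{BCH}(\rho(x),\rho(x'))$.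
\end{proof}

The map $\rho$ is not multiplicative, so identities pass from $\mathcal A$ to $\mathcal O$ only through logarithms. In index $-1$ this costs nothing, as the next proof shows.

Let $u=u_1+\dots+u_k$. Then $\rho(\xi)=s\alpha_1$ and $\rho(u)=\sum_iy_i\mathcal E_{-\lambda_i}(t\lambda_i)$, a sum of commuting elements of square zero, so $e^{\rho(\xi)}e^{\rho(u)}=\Omega$. The counterpart of $\Omega$ in $\mathcal A$ is, by \eqref{eq:qcomm},
\begin{equation}\label{eq:lhs}
e^\xi e^u=\sum_{S,b}\frac{\xi^bu_S}{b!}=\sum_{S,b}Q_S^{\,b}\,\frac{u_S\xi^b}{b!}.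
\end{equation}
Factoring it by the sign of the index is a problem about numbers.

\begin{proposition}\label{prop:reduction}
Let $W^-(S,b)$ and $W^+(S,b)$ be real numbers, for $S\subseteq[k]$ and $b\ge0$, such that $W^\pm(\emptyset,0)=1$ and
\begin{enumerate}
\item[(a)] $W^-(S,b)=0$ if $b\ge\lambda(S)$ and $(S,b)\ne(\emptyset,0)$;
\item[(b)] $W^+(S,b)=0$ if $b<\lambda(S)$;
\item[(c)] for all $S$ and $b$,
\[
Q_S^{\,b}=\sum_{S=S_1\sqcup S_2,\ b=b_1+b_2}\binom b{b_1}\,W^-(S_1,b_1)\,W^+(S_2,b_2)\,Q_{S_2}^{\,b_1}.
\]
\end{enumerate}
Then $n!\,\mathcal F(\lambda;t)=e^{-t\binom n2}\,W^-([k],n-1)$.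
\end{proposition}

\begin{proof}
Put $U^\pm=\sum W^\pm(S,b)\,u_S\xi^b/b!\in1+\mathfrak m$. By \eqref{eq:qcomm}, $u_{S_1}\xi^{b_1}u_{S_2}\xi^{b_2}=Q_{S_2}^{\,b_1}u_{S_1}u_{S_2}\xi^{b_1+b_2}$, so (c) and \eqref{eq:lhs} say that $e^\xi e^u=U^-U^+$. Apply Lemma~\ref{lem:rho} to the pair $\xi,u$ and to the pair $\log U^-,\log U^+$: both products equal $e^{\rho(\log(U^-U^+))}$, so
\[
\Omega=\Omega^-\Omega^+,\qquad \Omega^\pm=e^{\rho(\log U^\pm)}.
\]

We check the hypotheses of Lemma~\ref{lem:read}. By (b), $U^+-1$ involves only indices $\ge0$; the index is additive, so the same holds for $\log U^+$. By \eqref{eq:vac}, $\rho(\log U^+)v_\emptyset=\eta\,v_\emptyset$ for some $\eta\in Y[[s]]$ without constant term, and $\Omega^+v_\emptyset=e^\eta v_\emptyset$. By (a), $U^--1$ and hence $\log U^-$ involve only negative indices. So each coefficient of $\rho(\log U^-)^j$ raises the energy by at least $j$, and $\langle\Omega^-\rangle=1$.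

The energy $1$ part of $\Omega^-v_\emptyset=\sum_j\rho(\log U^-)^jv_\emptyset/j!$ comes only from $j=1$ and index $-1$. If $\ell_S$ denotes the coefficient of $e_{S,\lambda(S)-1}$ in $\log U^-$, for $S\ne\emptyset$, then \eqref{eq:vac} gives $\langle\alpha_1\Omega^-\rangle=\sum_{S\neq\emptyset}\ell_S\,y_S\,s^{\lambda(S)-1}$, and Lemmas~\ref{lem:read} and~\ref{lem:length} give $n\,\mathcal F(\lambda;t)=\ell_{[k]}$. Finally, in $\log U^-=\sum_{j\ge1}(-1)^{j-1}(U^--1)^j/j$ the terms with $j\ge2$ have index at most $-2$, so $\ell_{[k]}$ is the coefficient of $e_{[k],n-1}$ in $U^-$ itself. By \eqref{eq:qcomm} it is $e^{-\frac t2n(n-1)}W^-([k],n-1)/(n-1)!$.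
\end{proof}

\begin{remark}
One could also read $\log Z=\eta$ from the index $0$ part of $\log U^+$. But products of elements of index $0$ have index $0$, so that logarithm would still have to be computed. The derivative $\partial_s$ shifts the question to index $-1$, where $U^-$ and $\log U^-$ agree.
\end{remark}

\section{Splitting a bipartite graph}\label{sec:graphs}

It remains to find $W^\pm$. For $S\subseteq[k]$ and a finite set $B$ with $b$ elements, view a subset $G\subseteq S\times B$ as a bipartite graph with \emph{rows} $S$ and \emph{columns} $B$, and give it the weight $\operatorname{wt}(G)=\prod_{(i,j)\in G}(Q_i-1)$. Expanding $\prod_{(i,j)\in S\times B}\bigl(1+(Q_i-1)\bigr)$ gives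
\begin{equation}\label{eq:allgraphs}
Q_S^{\,b}=\sum_{G\subseteq S\times B}\operatorname{wt}(G).
\end{equation}
In this language the right side of (c) chooses $S=S_1\sqcup S_2$ and $B=B_1\sqcup B_2$, lets the block $S_2\times B_1$ be arbitrary (the factor $Q_{S_2}^{\,b_1}$), and puts no edges in the block $S_1\times B_2$:
\[
\begin{array}{c|c|c|}
\multicolumn{1}{c}{}&\multicolumn{1}{c}{B_1}&\multicolumn{1}{c}{B_2}\\ \cline{2-3}
S_1&G_1&\emptyset\\ \cline{2-3}
S_2&\text{arbitrary}&G_2\\ \cline{2-3}
\end{array}
\]
So we need to cut every graph in this way, canonically, with $|B_1|<\lambda(S_1)$ unless both sets are empty, and $|B_2|\ge\lambda(S_2)$. Think of row $i$ as demanding $\lambda_i$ columns. The rows $S_1$ have all their neighbors in $B_1$, which is too small for them, so the natural candidate for $S_1$ is the set of rows with the largest shortage. For $A\subseteq S$ put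
\[
N_G(A)=\{j:\ (i,j)\in G\text{ for some }i\in A\},\qquad f_G(A)=|N_G(A)|-\lambda(A).
\]

\begin{definition}
Let $\mathcal G^-(S,B)$ be the set of $G\subseteq S\times B$ with $N_G(S)=B$ and $f_G(A)>f_G(S)$ for all $A\subsetneq S$. Let $\mathcal G^+(S,B)$ be the set of $G\subseteq S\times B$ with $f_G(A)\ge0$ for all $A\subseteq S$. Let $W^\pm(S,b)$ be the sum of $\operatorname{wt}(G)$ over $G\in\mathcal G^\pm(S,B)$; it depends on $B$ only through $b=|B|$.
\end{definition}

\begin{example}
Let $k=1$, $\lambda_1=d$, $Q=Q_1$. For $S=\emptyset$ we have $W^-(\emptyset,b)=\delta_{b,0}$ and $W^+(\emptyset,b)=1$. A graph in $\mathcal G^-(\{1\},B)$ has all $b$ possible edges and $b-d<0$, and a graph in $\mathcal G^+(\{1\},B)$ is any set of at least $d$ edges. Identity (c) for $S=\{1\}$ reads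
\[
Q^b=\sum_{j<d}\binom bj(Q-1)^j+\sum_{j\ge d}\binom bj(Q-1)^j,
\]
the first sum from $S_1=\{1\}$ and the second from $S_1=\emptyset$. It is the binomial theorem, cut where $A_1$ was cut into $A_1^-+A_1^+$ in Section~\ref{sec:small}.
\end{example}

\begin{lemma}\label{lem:split}
Fix $S$ and $B$. The map $(G_1,G_2,G_{21})\mapsto G=G_1\cup G_2\cup G_{21}$ is a bijection onto the set of all graphs $G\subseteq S\times B$ from the set of data consisting of decompositions $S=S_1\sqcup S_2$ and $B=B_1\sqcup B_2$, graphs $G_1\in\mathcal G^-(S_1,B_1)$ and $G_2\in\mathcal G^+(S_2,B_2)$, and an arbitrary subset $G_{21}\subseteq S_2\times B_1$.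
\end{lemma}

\begin{proof}
\emph{From a graph to data.} Since $N_G(A\cup A')=N_G(A)\cup N_G(A')$ and $N_G(A\cap A')\subseteq N_G(A)\cap N_G(A')$, while $\lambda(A\cup A')+\lambda(A\cap A')=\lambda(A)+\lambda(A')$, the function $f_G$ is submodular:
\[
f_G(A\cup A')+f_G(A\cap A')\le f_G(A)+f_G(A').
\]
If $A$ and $A'$ both minimize $f_G$, each term on the left is at least the minimum and their sum is at most twice the minimum, so $A\cap A'$ is a minimizer. Hence the intersection $S_1$ of all minimizers is the smallest minimizer. Put $B_1=N_G(S_1)$, let $S_2,B_2$ be the complements, and let $G_1,G_2,G_{21}$ be the restrictions of $G$ to $S_1\times B_1$, $S_2\times B_2$, $S_2\times B_1$. No edge lies in $S_1\times B_2$, so $G$ is the union of the three, and $f_{G_1}=f_G$ on subsets of $S_1$. A proper subset of $S_1$ is not a minimizer, so $G_1\in\mathcal G^-(S_1,B_1)$. For $A\subseteq S_2$ we have $N_G(S_1\cup A)=B_1\sqcup N_{G_2}(A)$, so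
\[
f_G(S_1)\le f_G(S_1\cup A)=f_G(S_1)+f_{G_2}(A),
\]
and $G_2\in\mathcal G^+(S_2,B_2)$. This proves surjectivity.

\emph{The graph determines the data.} Let $G$ come from data as in the statement. Then $N_G(S_1)=N_{G_1}(S_1)=B_1$ and $f_G(S_1)=f_{G_1}(S_1)$. For $A\subseteq S$, the set $N_G(A)$ contains the disjoint union of $N_{G_1}(A\cap S_1)\subseteq B_1$ and $N_{G_2}(A\cap S_2)\subseteq B_2$, so
\[
f_G(A)\ge f_{G_1}(A\cap S_1)+f_{G_2}(A\cap S_2)\ge f_{G_1}(S_1)+0=f_G(S_1),
\]
and the second inequality is strict unless $A\cap S_1=S_1$. Thus $S_1$ is the smallest minimizer of $f_G$ and $B_1=N_G(S_1)$; both are determined by $G$, and so are the three restrictions.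
\end{proof}

\begin{proposition}\label{prop:graphs}
$\displaystyle n!\,\mathcal F(\lambda;t)=e^{-t\binom n2}\sum_{G\in\mathcal G^-([k],[n-1])}\operatorname{wt}(G)$.
\end{proposition}

\begin{proof}
We verify the hypotheses of Proposition~\ref{prop:reduction}. The empty graph gives $W^\pm(\emptyset,0)=1$. For (a), let $G\in\mathcal G^-(S,B)$ with $(S,b)\ne(\emptyset,0)$. Then $S\ne\emptyset$, since $S=\emptyset$ forces $B=N_G(\emptyset)=\emptyset$, and so $b-\lambda(S)=f_G(S)<f_G(\emptyset)=0$. The strict inequality in the definition of $\mathcal G^-$, that is, the choice of the smallest minimizer, is needed here. For (b), $G\in\mathcal G^+(S,B)$ gives $b\ge|N_G(S)|\ge\lambda(S)$. For (c), sum the weights over the bijection of Lemma~\ref{lem:split}. All graphs together give $Q_S^{\,b}$ by \eqref{eq:allgraphs}; the weight is multiplicative over the three blocks; the block $G_{21}$ contributes $Q_{S_2}^{\,b_1}$, again by \eqref{eq:allgraphs}; and $B_1$ can be chosen in $\binom b{b_1}$ ways.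
\end{proof}

Write $\mathcal G=\mathcal G^-([k],[n-1])$. If $N_G([k])=[n-1]$, then $f_G([k])=-1$, and $f_G$ takes integer values, so
\begin{equation}\label{eq:G}
G\in\mathcal G\iff N_G([k])=[n-1]\ \text{ and }\ |N_G(A)|\ge\lambda(A)\text{ for all }A\subsetneq[k].
\end{equation}
For $\lambda=(2,1)$ this says that row $1$ meets both columns and row $2$ meets at least one: these are the three supports found in Example~\ref{ex:21}.

\section{Faces of $T_\lambda$ and the proofs of Theorems~\ref{thm:rect} and~\ref{thm:faces}}\label{sec:faces}

In \eqref{eq:G} every proper set of rows has its demand met and the full set falls short by one. Lowering each demand $\lambda_i$ to $\lambda_i(n-1)/n$ makes the total demand equal to the number $n-1$ of columns and leaves every proper set with room to spare. After scaling by $n$ these are the margins of $T_\lambda$.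

We use Gale's supply--demand theorem: given $G\subseteq[k]\times[n-1]$ and nonnegative reals $r_i,c_j$ with $\sum_ir_i=\sum_jc_j$, a nonnegative matrix with support contained in $G$, row sums $r_i$ and column sums $c_j$ exists if and only if $\sum_{i\in A}r_i\le\sum_{j\in N_G(A)}c_j$ for all $A\subseteq[k]$. (This is max-flow min-cut for the network with arcs source $\to i$ of capacity $r_i$, $i\to j$ of infinite capacity for $(i,j)\in G$, and $j\to$ sink of capacity $c_j$: a finite cut with rows $A$ on the source side has capacity at least $\sum_{i\notin A}r_i+\sum_{j\in N_G(A)}c_j$.)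

\begin{lemma}\label{lem:supports}
A graph $G\subseteq[k]\times[n-1]$ is the support of a point of $T_\lambda$ if and only if $G\in\mathcal G$. In that case $G$ is a connected graph on the vertex set $[k]\sqcup[n-1]$, and the face $\varphi_G=\{x\in T_\lambda:\operatorname{supp}x\subseteq G\}$ has dimension $|G|-(n+k-2)$.
\end{lemma}

\begin{proof}
\emph{Necessity.} Let $x\in T_\lambda$ have support $G$. Column sums are positive, so $N_G([k])=[n-1]$. For $\emptyset\ne A\subsetneq[k]$, the entries in the rows $A$ total $(n-1)\lambda(A)$ and lie in the columns $N_G(A)$, so $(n-1)\lambda(A)\le n|N_G(A)|$. Hence $|N_G(A)|\ge\lambda(A)-\lambda(A)/n>\lambda(A)-1$, as $\lambda(A)<n$, and $|N_G(A)|\ge\lambda(A)$ by integrality.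

\emph{Sufficiency.} The supply--demand theorem yields a support contained in $G$; to get all of $G$ we reserve $\varepsilon$ on each edge. Let $G\in\mathcal G$, and for small $\varepsilon>0$ put $r_i=(n-1)\lambda_i-\varepsilon\deg_G(i)\ge0$ and $c_j=n-\varepsilon\deg_G(j)\ge0$. Both totals are $n(n-1)-\varepsilon|G|$. The supply--demand inequality is an equality for $A=\emptyset$ and, as $N_G([k])=[n-1]$, for $A=[k]$. For any other $A$, at $\varepsilon=0$ the right side exceeds the left by $n|N_G(A)|-(n-1)\lambda(A)\ge\lambda(A)\ge1$, so the inequality persists for small $\varepsilon$. Adding $\varepsilon$ at each position of $G$ to the resulting matrix gives a point of $T_\lambda$ with support exactly $G$.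

\emph{Connectedness.} Let $x\in T_\lambda$ have support $G$. All margins are positive, so no vertex is isolated and each component has a row set $A\ne\emptyset$ and a column set $B$. Summing the entries of $x$ on the component by rows and by columns gives $(n-1)\lambda(A)=n|B|$. As $n$ and $n-1$ are coprime, $n$ divides $\lambda(A)$, so $A=[k]$ and $|B|=n-1$.

\emph{Dimension.} The entries of $x$ on $G$ are positive, so near $x$ the face $\varphi_G$ coincides with $x+\ker\partial$, where $\partial:\mathbb R^G\to\mathbb R^k\oplus\mathbb R^{n-1}$ sends a matrix to its row and column sums. A vector $(a_i;b_j)$ is orthogonal to the image of $\partial$ exactly when $a_i+b_j=0$ for all $(i,j)\in G$; since $G$ is connected, such vectors form a line. So $\partial$ has rank $n+k-2$ and $\dim\ker\partial=|G|-(n+k-2)$.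
\end{proof}

\begin{lemma}\label{lem:bij}
The map $G\mapsto\varphi_G$ is a bijection from $\mathcal G$ to the set of faces of $T_\lambda$, with inverse $\varphi\mapsto\operatorname{supp}\varphi$. It preserves inclusion in both directions.
\end{lemma}

\begin{proof}
The polytope $T_\lambda$ is cut out by linear equations and the inequalities $x_{ij}\ge0$, so its faces are the nonempty subsets obtained by setting some entries equal to zero. For $G\in\mathcal G$ the set $\varphi_G$ is of this kind and contains a point with support $G$, so $\operatorname{supp}\varphi_G=G$. Conversely, let $\varphi$ be the face on which the entries in a set $J$ of positions vanish, and let $G=\operatorname{supp}\varphi$. Averaging one point of $\varphi$ for each position of $G$, nonzero there, gives a point with support $G$, so $G\in\mathcal G$. We have $\varphi\subseteq\varphi_G$ by definition of $G$, and $\varphi_G\subseteq\varphi$ because $G\cap J=\emptyset$. Both maps are monotone by their definitions.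
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:faces}]
By Lemma~\ref{lem:bij} the sum in Proposition~\ref{prop:graphs} is the sum over faces in \eqref{eq:faces}. This proves \eqref{eq:faces} for $t>0$, hence as an identity of power series. The formula for $|\operatorname{supp}\varphi|$ is the dimension formula of Lemma~\ref{lem:supports}.
\end{proof}

\begin{corollary}\label{cor:simple}
The polytope $T_\lambda$ is simple of dimension $D=(k-1)(n-2)$. The support $\Gamma$ of a vertex is a spanning tree of the complete bipartite graph $K_{k,n-1}$, and the faces containing that vertex are the $\varphi_{\Gamma\cup J}$ for arbitrary sets $J$ of positions disjoint from $\Gamma$, with $\dim\varphi_{\Gamma\cup J}=|J|$.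
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:supports}, $\Gamma$ is connected with $n+k-2$ edges on $n+k-1$ vertices, so it is a spanning tree. The conditions \eqref{eq:G} are preserved when edges are added, so every $G\supseteq\Gamma$ lies in $\mathcal G$, and Lemmas~\ref{lem:bij} and~\ref{lem:supports} give the faces through the vertex and their dimensions. The matrix $x_{ij}=\lambda_i$ lies in $T_\lambda$ and has full support, so $\dim T_\lambda=k(n-1)-(n+k-2)=D$. This is also the number of positions outside $\Gamma$, that is, the number of edges of $T_\lambda$ at the vertex.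
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rect}]
Let $\lambda=(d^k)$. Then $T_\lambda$ has row sums $(n-1)d$ and column sums $kd$, so $T_\lambda=d\cdot T(k,n-1)$, and the two polytopes have the same faces. All parts are equal, and this is the only use of the rectangular shape: the weight of a face depends only on the size of its support, hence on its dimension. By Theorem~\ref{thm:faces} and \eqref{eq:h} at $X=e^{td}$,
\begin{align*}
n!\,\mathcal F((d^k);t)&=e^{-t\binom n2}(e^{td}-1)^{n+k-2}\sum_\varphi(e^{td}-1)^{\dim\varphi}\\
&=e^{-t\binom n2}(e^{td}-1)^{n+k-2}\,e^{tdD}\,\Phi_{k,d}(e^{-td}).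
\end{align*}
Insert $e^{td}-1=e^{td}(1-e^{-td})$. Since $n+k-2+D=k(n-1)$, the exponent of the prefactor becomes
\[
-t\tbinom n2+tdk(n-1)=-t\tbinom n2+tn(n-1)=t\tbinom n2,
\]
which is \eqref{eq:rect}.
\end{proof}

Theorem~\ref{thm:faces} can be written in the style of \eqref{eq:rect} for all $\lambda$. Every $m_g$ has the parity of $n+k$, so $\mathcal F(\lambda;-t)=(-1)^{n+k}\mathcal F(\lambda;t)$. Replace $t$ by $-t$ in \eqref{eq:faces} and extract the sign $(-1)^{|\operatorname{supp}\varphi|}=(-1)^{\dim\varphi+n+k}$ from each product:
\begin{equation}\label{eq:alt}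
\mathcal F(\lambda;t)=\frac{e^{t\binom n2}}{n!}\sum_{\varphi}(-1)^{\dim\varphi}\prod_{(i,j)\in\operatorname{supp}\varphi}\bigl(1-e^{-t\lambda_i}\bigr).
\end{equation}
For $\lambda=(d^k)$ and $X=e^{-td}$, the sum in \eqref{eq:alt} is $(1-X)^{n+k-2}\sum_\varphi(X-1)^{\dim\varphi}=(1-X)^{n+k-2}X^D\Phi_{k,d}(X^{-1})$. Comparison with \eqref{eq:rect} gives $\Phi_{k,d}(X)=X^D\Phi_{k,d}(X^{-1})$: the parity of $\mathcal F$ corresponds to the Dehn--Sommerville equations $h_i=h_{D-i}$ for $T(k,kd-1)$.

\section{Vertices and genus zero}\label{sec:vertices}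

A generic linear functional sorts the faces of a polytope by their lowest vertex. At a vertex of $T_\lambda$ the faces form a Boolean lattice and the weight is multiplicative, so each class sums to a product.

We identify each vertex of $T_\lambda$ with its support $\Gamma$, a spanning tree of $K_{k,n-1}$. Choose a linear functional $\gamma$ on $k\times(n-1)$ matrices that is nonconstant on every edge of $T_\lambda$; each edge excludes only a hyperplane of functionals. For a vertex $\Gamma$, let $\operatorname{Up}(\Gamma)$ be the set of positions $e\notin\Gamma$ such that $\gamma$ increases from the vertex $\Gamma$ along the edge of $T_\lambda$ with support $\Gamma\cup\{e\}$.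

\begin{theorem}\label{thm:vertices}
For every $n\ge2$, every partition $\lambda$ of $n$ and every $\gamma$ as above,
\[
n!\,\mathcal F(\lambda;t)=e^{-t\binom n2}\sum_{\Gamma}\ \prod_{(i,j)\in\Gamma}\bigl(e^{t\lambda_i}-1\bigr)\prod_{(i,j)\in\operatorname{Up}(\Gamma)}e^{t\lambda_i},
\]
the sum being over the vertices of $T_\lambda$.
\end{theorem}

\begin{proof}
On a face $\varphi$ the minimizers of $\gamma$ form a face. It contains no edge, since $\gamma$ is constant on it, so it is a single vertex. Fix a vertex $x$ with support $\Gamma$. By Corollary~\ref{cor:simple} the faces through $x$ are the $\varphi_{\Gamma\cup J}$. We claim that $x$ minimizes $\gamma$ on $\varphi_{\Gamma\cup J}$ if and only if $J\subseteq\operatorname{Up}(\Gamma)$.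

For $e\notin\Gamma$ let $\theta_e$ be the direction of the edge $\varphi_{\Gamma\cup\{e\}}$ away from $x$, scaled to have entry $1$ at $e$. It has zero margins and support in $\Gamma\cup\{e\}$, and $\gamma(\theta_e)>0$ exactly when $e\in\operatorname{Up}(\Gamma)$. If $e\in J\setminus\operatorname{Up}(\Gamma)$, then $\gamma$ decreases from $x$ along an edge contained in $\varphi_{\Gamma\cup J}$, so $x$ is not the minimizer. Conversely, for $x'\in\varphi_{\Gamma\cup J}$ the matrix $x'-x-\sum_{e\in J}x'_e\theta_e$ has zero margins and support in $\Gamma$. It vanishes, because $\ker\partial=0$ for $G=\Gamma$ in the proof of Lemma~\ref{lem:supports}. So $\gamma(x')=\gamma(x)+\sum_{e\in J}x'_e\gamma(\theta_e)\ge\gamma(x)$ when $J\subseteq\operatorname{Up}(\Gamma)$.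

Group the faces in \eqref{eq:faces} by their minimizing vertex and use
\[
\sum_{J\subseteq\operatorname{Up}(\Gamma)}\ \prod_{(i,j)\in J}(e^{t\lambda_i}-1)=\prod_{(i,j)\in\operatorname{Up}(\Gamma)}e^{t\lambda_i}.\qedhere
\]
\end{proof}

In Example~\ref{ex:21}, with $\gamma$ the upper left entry $x$, the vertex $x=1$ has $\operatorname{Up}=\{(2,2)\}$ and the vertex $x=3$ has $\operatorname{Up}=\emptyset$; these are the two terms of the factor $e^t+1$.

In lowest order only the trees remain. We compare the result with Hurwitz's formula, proved in \cite{GJ}: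
\begin{equation}\label{eq:hurwitz}
H_0(\lambda)=(n+k-2)!\;n^{k-3}\prod_{i=1}^k\frac{\lambda_i^{\lambda_i+1}}{\lambda_i!}.
\end{equation}

\begin{corollary}\label{cor:genus0}
With sums over the vertices $\Gamma$ of $T_\lambda$,
\[
H_0(\lambda)=\frac{(n+k-2)!}{n!}\sum_\Gamma\prod_{i=1}^k\lambda_i^{\deg_\Gamma(i)},\qquad
\sum_\Gamma\prod_{i=1}^k\lambda_i^{\deg_\Gamma(i)}=n!\,n^{k-3}\prod_{i=1}^k\frac{\lambda_i^{\lambda_i+1}}{\lambda_i!}.
\]
For $kd\ge2$, the number of vertices of $T(k,kd-1)$ is
\[
\frac{(kd)!\;k^{k-3}\,d^{\,k-1}}{(d!)^k}.
\]
\end{corollary}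

\begin{proof}
Each tree has $n+k-2$ edges and $e^{t\lambda_i}-1=t\lambda_i+O(t^2)$, while all other factors in Theorem~\ref{thm:vertices} are $1+O(t)$. So the coefficient of $t^{n+k-2}$ on the right is $\sum_\Gamma\prod_i\lambda_i^{\deg_\Gamma(i)}$; on the left it is $n!\,H_0(\lambda)/(n+k-2)!$. This is the first formula, and \eqref{eq:hurwitz} turns it into the second. For $\lambda=(d^k)$ every tree contributes $d^{\,n+k-2}$, and the right side of the second formula is $n!\,k^{k-3}d^{\,k-3}d^{\,n+k}/(d!)^k$. Dividing leaves the power $d^{\,k-1}$.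
\end{proof}

The count is $6$ for $T(3,2)$ ($k=3$, $d=1$) and for its transpose $T(2,3)$ ($k=d=2$), which are hexagons, and $4!\cdot4=96$ for $T(4,3)$ ($k=4$, $d=1$).

\begin{thebibliography}{9}

\bibitem{GJ}
Goulden and Jackson, \emph{Transitive factorisations into transpositions and holomorphic mappings on the sphere}, Proc. AMS, 1997.

\bibitem{OP}
Okounkov and Pandharipande, \emph{Gromov--Witten theory, Hurwitz theory, and completed cycles}, Ann. of Math., 2006.

\bibitem{RS}
\emph{Research Statement}, \texttt{https://people.math.umass.edu/\allowbreak\~{}douvropoulos/\allowbreak Research\_Statement\_Fall\_2022.pdf}.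

\end{thebibliography}
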